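# Ties between global minima in a critical Kirchhoff problem

## 1. Guessing $v^*=0$, by symmetry

Let $\Omega\subset\mathbf R^n$ be a smooth bounded domain with $n>4$, let $a\ge0$, $b>0$, and write $\|u\|^2=\int_\Omega|\nabla u|^2dx$ on $H=H^1_0(\Omega)$. For $\lambda>0$ and $v\in L^2(\Omega)$ consider the problem
$$-\left(a+b\int_\Omega|\nabla u|^2dx\right)\Delta u=|u|^{\frac4{n-2}}u+\lambda(u-v(x))\ \text{ in }\Omega,\qquad u=0\ \text{ on }\partial\Omega, \tag{P$_v$}$$
whose weak solutions are the critical points on $H$ of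
$$J_v(u)=\frac a2\|u\|^2+\frac b4\|u\|^4-\frac{n-2}{2n}\int_\Omega|u|^{\frac{2n}{n-2}}dx-\frac\lambda2\int_\Omega|u-v|^2dx .$$

We are handed a convex set $C\subseteq L^2(\Omega)$ whose $L^2$-closure contains $H^1_0(\Omega)$. A conjecture, stated in *Springer Optimization and Its Applications 134* (doi:10.1007/978-3-319-89815-5), says the following. For each $\lambda$ large enough (that is, for each $\lambda>\lambda^*$, with some $\lambda^*>0$) and for each such $C$ there is $v^*\in C$ such that (P$_{v^*}$) has at least three weak solutions, two of which are global minima of $J_{v^*}$. Is it true?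

The answer one would first guess is: yes, and $v^*=0$ does it. Indeed $g:=J_0$ is even with $g(0)=0$. If $g$ is negative somewhere and attains its infimum at $u$, then $u\neq0$, and $u$, $-u$, $0$ are three weak solutions, two of them global minima. Let us test this guess.

**Test on one ray.** Let $\varphi_1$ be the first Dirichlet eigenfunction of $-\Delta$, with eigenvalue $\lambda_1$ and $\int\varphi_1^2=1$, and put $p=\frac{2n}{n-2}$. Then
$$g(s\varphi_1)=\frac{a\lambda_1-\lambda}{2}s^2+\frac b4\lambda_1^2s^4-\frac{s^p}{p}\int_\Omega|\varphi_1|^pdx .$$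
Because $n>4$ we have $p<4$, so for small $s>0$ the last term beats the fourth-order one. Hence $\inf g<0$ as soon as $\lambda\ge a\lambda_1$. If $0\in C$ and $g$ attains its infimum, the guess is right.

**Test on a one-dimensional model.** Replace $H$ and $L^2$ by $\mathbf R$ and drop the $p$-term: let $P(x)=\frac{a-\lambda}2x^2+\frac b4x^4$, and tilt it to $P(x)+\lambda xv$.

* If $v=0$ and $\lambda>a$, there are two global minima $\pm\sqrt{(\lambda-a)/b}$ and the third critical point $0$.
* If $v\ne0$ and $\lambda>a$, say $v<0$, the global minimum is unique. The values at $x$ and $-x$ differ by $2\lambda xv$, and the derivative at $0$ is $\lambda v\neq0$, so a minimizer is positive. For $x>0$ the function $bx^3-(\lambda-a)x$ first decreases from $0$ and then increases to $\infty$, so it takes the positive value $\lambda|v|$ exactly once.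
* If $\lambda\le a$, the function $P$ is strictly convex and there is one critical point for every $v$.

So in the model the tie occurs at $v=0$ and nowhere else. The only dense convex subset of $\mathbf R$ is $\mathbf R$, so $0\in C$ is automatic there.

**Where the guess stops.** In $L^2(\Omega)$ a dense convex set need not contain $0$. Fix $x_0\in\Omega$ and let
$$C_0=\{v\in C(\overline\Omega): v(x_0)=1\}.$$
It is convex. It is dense: approximate a given function in $L^2$ by a continuous one, then change that one in a tiny ball around $x_0$ so that its value there is $1$. And $0\notin C_0$. Nor can we simply perturb, since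
$$J_v(u)-J_v(-u)=2\lambda\int_\Omega uv\,dx,$$
so every $v$ with $\int uv\ne0$ breaks the tie between $u$ and $-u$. One could look for a switch of the winner along a segment of $C$ near $0$; this requires knowledge about how the minimizers of $g$ are distributed in $H$. The route below needs no such knowledge and also works when $v=0$ shows no tie at all. It rests on one question: what does it mean for a function that *no* tilt of it has a tie?

The conjecture turns out to be true. There will be two obstacles: producing a tie inside $C$, and the lack of compactness caused by the critical exponent $\frac{2n}{n-2}$.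

## 2. On the line, no ties means convex

Let $P:\mathbf R\to\mathbf R$ be continuous with $P(x)/|x|\to\infty$ as $|x|\to\infty$, and let $\lambda>0$. Suppose that for every $v\in\mathbf R$ the function $x\mapsto P(x)+\lambda xv$ has a unique minimizer $x(v)$. We show that $P$ is convex.

Let $f(v)=\min_x[P(x)+\lambda xv]$; it is a finite infimum of affine functions, hence concave and continuous. Fix $x_0$ and maximize $F(v)=f(v)-\lambda x_0v$. Inserting $x=x_0\pm1$ gives $F(v)\le\max\{P(x_0+1),P(x_0-1)\}-\lambda|v|$, so $F$ has a maximum point $\bar v$. Take $v_j\to\bar v$ and $z_j=x(v_j)$. Then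
$$P(z_j)+\lambda(z_j-x_0)v_j=F(v_j)\le F(\bar v)\le P(z_j)+\lambda(z_j-x_0)\bar v,$$
so $(z_j-x_0)(v_j-\bar v)\le0$. The $z_j$ are bounded, and by continuity of $f$ each limit point is a minimizer for $\bar v$, so $z_j\to x(\bar v)$. Letting $v_j$ approach $\bar v$ from the right gives $x(\bar v)\le x_0$, and from the left $x(\bar v)\ge x_0$. So $x_0=x(\bar v)$, which says $P(x)\ge P(x_0)-\lambda\bar v(x-x_0)$ for all $x$. Thus $P$ has a supporting line at every point and is convex.

Read backwards: *a non-convex $P$ has a tie for some $v$.* Symmetry plays no role. For example, $Q(x)=x^2\big((x^2-1)^2+\frac1{10}\big)$ is even and its only global minimum is $0$. It is not convex, because $Q(\frac12)=\frac14\big(\frac9{16}+\frac1{10}\big)>0.16$ while $\frac12(Q(0)+Q(1))=0.05$. So $Q$ has a tie, and it occurs at some $v\neq0$.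

This is the argument to carry to $L^2(\Omega)$. Two things will change. The supremum of $F$ over $C$ has no reason to be attained, as $C$ is neither closed nor compact; we shall maximize over finite-dimensional polytopes inside $C$. And instead of "$x_0$ is a minimizer" we shall get only that minimizers converge *weakly* to $u_0$.

## 3. Functionals, constants, and textbook facts

Throughout $n\ge5$, $a\ge0$, $b>0$,
$$p=\tfrac{2n}{n-2}\in(2,4),\qquad\theta=\tfrac p2-1=\tfrac2{n-2}\in(0,1),\qquad 1-\theta=\tfrac{n-4}{n-2}.$$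
$\langle\cdot,\cdot\rangle$ and $\|\cdot\|$ belong to $H$; $(\cdot,\cdot)$ and $|\cdot|_2$ belong to $L^2(\Omega)$; $|\cdot|_p$ is the $L^p$ norm. $S=\inf_{u\neq0}\|u\|^2/|u|_p^2$ is the best Sobolev constant, so $|u|_p^p\le S^{-p/2}\|u\|^p$. $\lambda_1\le\lambda_2$ are the first two Dirichlet eigenvalues of $-\Delta$, with $L^2$-orthonormal eigenfunctions $\varphi_1,\varphi_2$; in particular $|u|_2\le\|u\|/\sqrt{\lambda_1}$. Put
$$I(u)=\tfrac a2\|u\|^2+\tfrac b4\|u\|^4-\tfrac1p|u|_p^p,\qquad g(u)=g_\lambda(u)=I(u)-\tfrac\lambda2|u|_2^2,$$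
$$J_v(u)=I(u)-\tfrac\lambda2|u-v|_2^2=g(u)+\lambda(u,v)-\tfrac\lambda2|v|_2^2. \tag{1}$$
Since $\frac{n-2}{2n}=\frac1p$, this is the functional of Section 1. By (1), for fixed $v$ the functionals $J_v$ and $g+\lambda(\cdot,v)$ differ by a constant: they have the same global minima and the same minimizing sequences. $J_v$ is of class $C^1$ on $H$ with
$$J_v'(u)\varphi=(a+b\|u\|^2)\langle u,\varphi\rangle-\int_\Omega|u|^{p-2}u\varphi\,dx-\lambda(u-v,\varphi). \tag{2}$$
Since $p-2=\frac4{n-2}$, critical points of $J_v$ are exactly weak solutions of (P$_v$).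

**Coercivity.** Dropping the $a$-term,
$$g(u)+\lambda(u,v)\ge\tfrac b4\|u\|^4-\tfrac1pS^{-p/2}\|u\|^p-\tfrac{\lambda}{2\lambda_1}\|u\|^2-\tfrac{\lambda}{\sqrt{\lambda_1}}|v|_2\|u\| .$$
As $p<4$, the right side tends to $\infty$ with $\|u\|$, uniformly for $v$ in bounded subsets of $L^2$. Also $g$ is even, $g(0)=0$, and $g$ is bounded on bounded sets. So $J_v$ is bounded below.

**Admissible sets.** As $H$ is dense in $L^2(\Omega)$, a set whose $L^2$-closure contains $H$ is dense in $L^2(\Omega)$, and conversely. So $C$ is admissible exactly when it is convex and dense in $L^2(\Omega)$; the set $C_0$ of Section 1 is an example.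

**Constants.** Put
$$\rho^2=\Big(\tfrac4p\,S^{-p/2}b^{-1}\Big)^{\frac{n-2}{n-4}},\quad R_0=\rho+1,\quad R_1=\rho+2,\quad d=\frac{2R_1}{\sqrt{\lambda_1}},\quad R_2=R_1+d\sqrt{\lambda_2},$$
$$\lambda^*=\lambda_2\,(a+3bR_2^2).$$
The radius $\rho$ is chosen so that $b\rho^{4-p}=b(\rho^2)^{1-\theta}=\frac4pS^{-p/2}$. This has two consequences. First,
$$\|u\|\ge\rho\ \Rightarrow\ I(u)\ge\tfrac b4\|u\|^4-\tfrac1pS^{-p/2}\|u\|^p=\tfrac14\|u\|^p\big(b\|u\|^{4-p}-\tfrac4pS^{-p/2}\big)\ge0. \tag{3}$$
Second, if $s>\rho^2$ then $bs^{1-\theta}>\frac4pS^{-p/2}>S^{-p/2}$, so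
$$s>\rho^2\ \Rightarrow\ a+bs>S^{-p/2}s^\theta. \tag{4}$$

**Theorem 1.** Let $\lambda>\lambda^*$ and let $C\subseteq L^2(\Omega)$ be convex with $L^2$-closure containing $H$. Then there is $v^*\in C$ such that (P$_{v^*}$) has at least three weak solutions, two of which are global minima of $J_{v^*}$ on $H$. In particular the conjecture is true.

We use four textbook facts.

* *Brezis–Lieb lemma.* If $(u_k)$ is bounded in $L^p$ and $u_k\to u$ a.e., then $|u_k|_p^p=|u|_p^p+|u_k-u|_p^p+o(1)$. Moreover $|u_k|^{p-2}u_k\rightharpoonup|u|^{p-2}u$ in $L^{p/(p-1)}$, being bounded there and convergent a.e.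
* *Ekeland's principle.* If $J\in C^1(H)$ is bounded below and $J(x_k)\to\inf J$, there are $y_k$ with $J(y_k)\le J(x_k)$, $\|x_k-y_k\|\to0$ and $J'(y_k)\to0$.
* *Localized minimax principle* (M. Willem, *Minimax Theorems*, Birkhäuser 1996, Thm. 2.8). Let $J\in C^1(H)$, $u_0,u_1\in H$, $\Gamma=\{\gamma\in C([0,1],H):\gamma(0)=u_0,\gamma(1)=u_1\}$, $c=\inf_{\gamma\in\Gamma}\max J\circ\gamma$. If $c>\max\{J(u_0),J(u_1)\}$, then for every $\varepsilon\in\big(0,\frac12(c-\max\{J(u_0),J(u_1)\})\big)$, every $\delta>0$ and every $\gamma\in\Gamma$ with $\max J\circ\gamma\le c+\varepsilon$ there is $u\in H$ with $|J(u)-c|\le2\varepsilon$, $\mathrm{dist}(u,\gamma([0,1]))\le2\delta$ and $\|J'(u)\|\le8\varepsilon/\delta$.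
* *Extremals.* With $c_n=(n(n-2))^{(n-2)/4}$, the functions $U_\varepsilon(x)=c_n\big(\frac{\varepsilon}{\varepsilon^2+|x|^2}\big)^{\frac{n-2}2}$ satisfy $-\Delta U_\varepsilon=U_\varepsilon^{p-1}$ on $\mathbf R^n$ and attain the best Sobolev constant of $\mathbf R^n$, which equals $S$. So $A=\int|\nabla U_\varepsilon|^2=\int U_\varepsilon^p$ satisfies $S=A^{1-2/p}=A^{2/n}$, i.e. $A=S^{n/2}$.

## 4. If a dense convex set sees no tie: weak approximation of every point

For $v\in L^2$ and $u_0\in H$ put
$$f(v)=\inf_{u\in H}[g(u)+\lambda(u,v)]\in\mathbf R,\qquad G(u_0)=\sup_{v\in L^2}[f(v)-\lambda(u_0,v)].$$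
For each $v$, the function $u_0\mapsto f(v)-\lambda(u_0,v)$ is affine and lies below $g$. So $G$ is a supremum of affine minorants of $g$: it is convex and $G\le g$. Also $G(u_0)\ge f(0)>-\infty$. In the model of Section 1 with $\lambda>a$ one has $G(0)=\sup_vf(v)=f(0)=\min P=-\frac{(\lambda-a)^2}{4b}<0=P(0)$, since $f(v)\le P(\pm x)\pm\lambda xv$ and averaging the two signs gives $f(v)\le\min P$.

That averaging works in general. If $u_0=\frac{u_1+u_2}2$, then $f(v)\le\frac12\sum_{i=1,2}[g(u_i)+\lambda(u_i,v)]=\frac12(g(u_1)+g(u_2))+\lambda(u_0,v)$ for every $v$, hence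
$$G(u_0)\le\tfrac12\big(g(u_1)+g(u_2)\big)\qquad\text{whenever }u_0=\tfrac{u_1+u_2}2. \tag{5}$$

**Lemma 1.** Let $\lambda>0$ be such that, for every $v\in L^2$, every minimizing sequence of $J_v$ has a subsequence converging in $H$ to a global minimum. Let $C$ be convex and dense in $L^2$, and suppose that $J_v$ has a unique global minimum for each $v\in C$. Then for each $u_0\in H$ there are $\bar v_k\in C$ such that the global minima $w_k$ of $J_{\bar v_k}$ satisfy $w_k\rightharpoonup u_0$ in $H$ and $\limsup g(w_k)\le G(u_0)$.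

**Step 1: maximize on polytopes.** This step replaces the maximum over $v\in\mathbf R$ of Section 2. As a subset of a separable metric space, $C$ has a countable dense subset $\{v_i\}_{i\ge1}$. Let $\Delta_k=\mathrm{conv}\{v_1,\dots,v_k\}$, a compact subset of $C$. The function $f$ is an infimum of continuous affine functions, so $F(v)=f(v)-\lambda(u_0,v)$ is upper semicontinuous, and $F|_{\Delta_k}$ has a maximum point $\bar v_k$. Let $w_k$ be the global minimum of $J_{\bar v_k}$.

**Step 2: the first-order condition.** We show that $(w_k-u_0,v_i-\bar v_k)\le0$ for $i\le k$. For $j\in\mathbf N$ put $v^j=\bar v_k+\frac1j(v_i-\bar v_k)\in\Delta_k$, and let $z_j$ be the global minimum of $J_{v^j}$. Since $z_j$ realizes $f(v^j)$ and is a competitor for $f(\bar v_k)$,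
$$g(z_j)+\lambda(z_j-u_0,v^j)=F(v^j)\le F(\bar v_k)\le g(z_j)+\lambda(z_j-u_0,\bar v_k).$$
Subtracting, $\frac\lambda j(z_j-u_0,v_i-\bar v_k)\le0$, so $(z_j-u_0,v_i-\bar v_k)\le0$.

Next we identify the limit of $z_j$. From $g(z_j)+\lambda(z_j,v^j)=f(v^j)\le g(0)=0$, the boundedness of $(v^j)$ and uniform coercivity, $(z_j)$ is bounded. Hence $(z_j,v^j-\bar v_k)\to0$, and
$$\limsup_j[g(z_j)+\lambda(z_j,\bar v_k)]=\limsup_jf(v^j)\le f(\bar v_k)$$
by upper semicontinuity. So $(z_j)$ is a minimizing sequence of $J_{\bar v_k}$. By hypothesis a subsequence converges to a global minimum of $J_{\bar v_k}$, which by uniqueness is $w_k$. Passing to the limit gives the claimed inequality.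

**Step 3: consequences for $w_k$.** By Step 2, for $i\le k$,
$$g(w_k)+\lambda(w_k-u_0,v_i)\le g(w_k)+\lambda(w_k-u_0,\bar v_k)=F(\bar v_k)\le G(u_0). \tag{6}$$
By (6) with $i=1$ and coercivity, $(w_k)$ is bounded. Here $G(u_0)\le g(u_0)<\infty$, by (5) with $u_1=u_2=u_0$. Pass to a subsequence with $w_k\rightharpoonup w$ in $H$ and $w_k\to w$ in $L^2$.

**Step 4: $w=u_0$.** For fixed $i$ let $k\to\infty$ in (6):
$$\limsup g(w_k)+\lambda(w-u_0,v_i)\le G(u_0)\qquad\text{for all }i .$$
The set $\{v_i\}$ is dense in $C$, hence in $L^2$; so the inequality holds with any $v\in L^2$ in place of $v_i$. Take $v=\tau(w-u_0)$ and $\tau\to\infty$. Since $\limsup g(w_k)>-\infty$ ($g$ is bounded on bounded sets) and $G(u_0)<\infty$, this forces $w=u_0$, and what remains is $\limsup g(w_k)\le G(u_0)$. $\square$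

If $g$ were continuous along $(w_k)$, we would get $g(u_0)\le G(u_0)$, so $g=G$ would be convex as on the line. But the convergence is only weak, and $g$ is not weakly lower semicontinuous in general. This is where the critical exponent enters.

## 5. Bubbles, and compactness outside a ball

First let us see the compactness failure. Translate so that $0\in\Omega$, let $B_{2r}\subset\Omega$, $\eta\in C_c^\infty(B_{2r})$, $0\le\eta\le1$, $\eta=1$ on $B_r$, and let $w_\varepsilon=\eta U_\varepsilon$. As $\varepsilon\to0$,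
$$\|w_\varepsilon\|^2=S^{n/2}+O(\varepsilon^{n-2}),\qquad|w_\varepsilon|_p^p=S^{n/2}+O(\varepsilon^n) \tag{7}$$
(Brezis–Nirenberg, Comm. Pure Appl. Math. 36 (1983)). The check is short. From $|\nabla(\eta U_\varepsilon)|^2=\nabla U_\varepsilon\cdot\nabla(\eta^2U_\varepsilon)+|\nabla\eta|^2U_\varepsilon^2$ and $-\Delta U_\varepsilon=U_\varepsilon^{p-1}$ we get $\|w_\varepsilon\|^2=\int\eta^2U_\varepsilon^p+\int|\nabla\eta|^2U_\varepsilon^2$. Outside $B_r$ we have $U_\varepsilon\le c_n\varepsilon^{\frac{n-2}2}|x|^{-(n-2)}$, so the last integral is $O(\varepsilon^{n-2})$ and $\int_{|x|>r}U_\varepsilon^p=O(\varepsilon^n)$. Combine with $\int_{\mathbf R^n}U_\varepsilon^p=S^{n/2}$. On $B_{2r}\setminus B_r$ the explicit formula also gives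
$$U_\varepsilon+|\nabla U_\varepsilon|\le K\varepsilon^{\frac{n-2}2}. \tag{8}$$

**Example: a Palais–Smale sequence without convergent subsequence.** Suppose $t>0$ solves $a+bt=S^{-p/2}t^\theta$ (if $a=0$, such a $t$ always exists). Define $\vartheta>0$ by $\vartheta^2S^{n/2}=t$; then $\vartheta^{p-2}=(tS^{-n/2})^\theta=S^{-p/2}t^\theta=a+bt$, because $\frac{n\theta}2=\frac n{n-2}=\frac p2$. Since $-\Delta w_\varepsilon=\eta U_\varepsilon^{p-1}-2\nabla\eta\cdot\nabla U_\varepsilon-U_\varepsilon\Delta\eta$, and this differs from $w_\varepsilon^{p-1}$ only on $B_{2r}\setminus B_r$, (8) gives $\langle w_\varepsilon,\varphi\rangle=\int w_\varepsilon^{p-1}\varphi+o(1)\|\varphi\|$. Also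
$$|w_\varepsilon|_2^2\le\int_{B_{2r}}U_\varepsilon^2\le c_n^2\,\varepsilon^2\int_{\mathbf R^n}(1+|y|^2)^{-(n-2)}dy\to0,$$
the integral being finite as $2(n-2)>n$. So by (2), uniformly for $\|\varphi\|\le1$,
$$J_0'(\vartheta w_\varepsilon)\varphi=\vartheta\big[a+b\vartheta^2\|w_\varepsilon\|^2-\vartheta^{p-2}\big]\int w_\varepsilon^{p-1}\varphi+o(1)\to0,$$
because the bracket tends to $a+bt-\vartheta^{p-2}=0$. Yet $\vartheta w_\varepsilon\rightharpoonup0$ while $\|\vartheta w_\varepsilon\|^2\to t>0$: no subsequence converges strongly. By (4), $t\le\rho^2$.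

So compactness can fail, but here only inside the ball of radius $\rho$. The next lemma says that this is general.

**Lemma 2.** Let $\lambda>0$ and $v\in L^2$. If $(u_k)$ is bounded in $H$, $J_v'(u_k)\to0$ and $\liminf\|u_k\|>\rho$, then $(u_k)$ has a strongly convergent subsequence.

*Proof.* Pass to a subsequence with $u_k\rightharpoonup u$ in $H$, $u_k\to u$ in $L^2$ and a.e., and $\|u_k\|^2\to s>\rho^2$. Let $w_k=u_k-u\rightharpoonup0$. Then $\|w_k\|^2\to t:=s-\|u\|^2\le s$, and $\langle u_k,w_k\rangle=\langle u,w_k\rangle+\|w_k\|^2\to t$. We test $J_v'(u_k)$ with $w_k$, which is bounded, so $J_v'(u_k)w_k\to0$. The $\lambda$-term vanishes in the limit as $w_k\to0$ in $L^2$. For the critical term, weak convergence in $L^{p/(p-1)}$ and the Brezis–Lieb lemma give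
$$\int|u_k|^{p-2}u_kw_k=|u_k|_p^p-\int|u_k|^{p-2}u_ku=|u_k|_p^p-|u|_p^p+o(1)=|w_k|_p^p+o(1).$$
Hence $(a+bs)t=\lim|w_k|_p^p\le S^{-p/2}t^{p/2}$. If $t>0$, divide by $t$: $a+bs\le S^{-p/2}t^\theta\le S^{-p/2}s^\theta$, against (4). So $t=0$ and $u_k\to u$. $\square$

To use Lemma 2 we must keep sequences outside the ball. For large $\lambda$ there is a mechanism: in a few fixed directions the term $-\frac\lambda2|u-v|_2^2$ overwhelms everything convex, so from any point of a bounded ball we can step out of it while lowering $J_v$.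

Let $E=\mathrm{span}(\varphi_1,\varphi_2)$ and $S_E=\{\psi\in E:|\psi|_2=1\}$, a circle. As $\varphi_1,\varphi_2$ are also orthogonal in $H$, $\lambda_1\le\|\psi\|^2\le\lambda_2$ for $\psi\in S_E$. One direction would suffice in this section; the second will matter in Section 7. From here to the end of Section 7, $\lambda>\lambda^*$ and $\mu:=\lambda-\lambda^*>0$.

**Lemma 3.** Let $v\in L^2$. If $\|u\|\le R_1$, $\psi\in S_E$, $0\le r\le d$, then
$$J_v(u+r\psi)\le J_v(u)+r\,J_v'(u)\psi-\tfrac\mu2r^2. \tag{9}$$
Moreover $\|u+d\psi\|\ge R_1$.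

*Proof.* Write $J_v(u+r\psi)=k(r)+q(r)$ with $q(r)=-\frac1p|u+r\psi|_p^p$, which is $C^1$ and concave, so $q(r)\le q(0)+q'(0)r$. The rest $k$ is a polynomial in $r$. With $w=u+r\psi$ we have $\|w\|\le R_1+d\sqrt{\lambda_2}=R_2$ and
$$k''(r)=(a+b\|w\|^2)\|\psi\|^2+2b\langle w,\psi\rangle^2-\lambda\le(a+3b\|w\|^2)\lambda_2-\lambda\le\lambda^*-\lambda=-\mu .$$
So $k(r)\le k(0)+k'(0)r-\frac\mu2r^2$; adding gives (9). Finally $\|u+d\psi\|\ge d\sqrt{\lambda_1}-R_1=2R_1-R_1=R_1$. $\square$

If $\|u\|\le R_1$, choose $\psi\in S_E$ with $J_v'(u)\psi\le0$ (change the sign of $\psi$ if necessary). Then (9) with $r=d$ gives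
$$\|u\|\le R_1\ \Rightarrow\ J_v(u)\ge\inf_HJ_v+\tfrac\mu2d^2. \tag{10}$$

**Lemma 4.** Let $v\in L^2$. Every minimizing sequence of $J_v$ has a subsequence converging strongly in $H$ to a global minimum of $J_v$. Every global minimum $u$ of $J_v$ satisfies $\|u\|>R_1$.

*Proof.* Let $J_v(x_k)\to\inf J_v$ and take $y_k$ from Ekeland's principle. Since $J_v(y_k)\to\inf J_v$, (10) gives $\|y_k\|>R_1$ for large $k$, so $\liminf\|y_k\|\ge R_1>\rho$; and $(y_k)$ is bounded by coercivity. By Lemma 2 a subsequence of $(y_k)$ converges, hence so does the corresponding subsequence of $(x_k)$, as $\|x_k-y_k\|\to0$. Its limit is a global minimum by continuity. The last claim is (10). $\square$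

## 6. Two global minima for $\lambda>\lambda^*$

**Proposition 1.** If $\lambda>\lambda^*$ and $C$ is convex and dense in $L^2(\Omega)$, then for some $v^*\in C$ the functional $J_{v^*}$ has at least two global minima.

*Proof.* The plan is to assume no tie, approximate $u_0=0$ weakly by minimizers, and find that their energies are at once negative and asymptotically nonnegative. By Lemma 4 minima exist for every $v$ and the hypothesis of Lemma 1 holds. Suppose that $J_v$ has a unique global minimum for each $v\in C$, and apply Lemma 1 with $u_0=0$: there are global minima $w_k$ of $J_{\bar v_k}$, $\bar v_k\in C$, with $w_k\rightharpoonup0$ and $\limsup g(w_k)\le G(0)$.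

Upper bound: (5) with $u_1=u$, $u_2=-u$ and evenness give $G(0)\le g(u)$ for all $u$, so $G(0)\le\inf g$. By (9) with $v=0$, $u=0$, $r=d$, where $g(0)=0$ and $g'(0)=0$, we have $\inf g\le-\frac\mu2d^2<0$. So $\limsup g(w_k)<0$.

Lower bound: by Lemma 4, $\|w_k\|>R_1>\rho$, so $I(w_k)\ge0$ by (3). Since $w_k\to0$ in $L^2$ by Rellich's theorem,
$$\liminf g(w_k)\ge-\lim\tfrac\lambda2|w_k|_2^2=0,$$
a contradiction. $\square$

Choosing $u_0=0$ and using (3) has let us avoid computing how $g$ behaves under weak convergence. Section 8 will do that computation.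

## 7. A mountain pass that stays outside the ball

Let $v^*$ be given by Proposition 1, $J=J_{v^*}$, $m=\min J$, and let $u_0\ne u_1$ be global minima. If there is a third global minimum, Theorem 1 is proved. So assume there is none.

**Step 1: a mountain between $u_0$ and $u_1$.** We show $c>m$, where $c=\inf_{\gamma\in\Gamma}\max J\circ\gamma$ and $\Gamma$ is the set of paths from $u_0$ to $u_1$. Let $r=\frac12\|u_0-u_1\|$. If $\inf_{\|u-u_0\|=r}J=m$, a sequence on this sphere with $J\to m$ would, by Lemma 4, have a subsequence converging to a global minimum at distance $r>0$ from $u_0$. That limit is not $u_0$, and not $u_1$, which is at distance $2r$: a contradiction. So $\inf_{\|u-u_0\|=r}J>m$. Each $\gamma\in\Gamma$ meets this sphere, so $c>m$.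

The minimax principle now gives an almost critical sequence at level $c$. But the path from $u_0$ to $u_1$ may cross the ball of radius $\rho$, where Lemma 2 says nothing and where bubbles can live. The principle of Section 3 is localized: the almost critical points lie close to the path we choose. So it suffices to push paths out of the ball without raising $\max J$.

Lemma 3 suggests replacing $\gamma(t)$ by $\gamma(t)+d\psi$, with $\psi$ such that $J'(\gamma(t))\psi$ is not too large. But $\psi$ must vary continuously along the path. With a single direction $\pm\psi$ this breaks down: if the sign of $J'(\gamma(t))\psi$ changes, we may have to go from $\gamma(t)+d\psi$ to $\gamma(t)-d\psi$, and the obvious connection runs through the ball. With a *circle* of directions, the good ones form an arc, and one can turn. That is why $E$ has dimension two.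

**Lemma 5.** For every $\gamma\in\Gamma$ there is $\tilde\gamma\in\Gamma$ with $\max J\circ\tilde\gamma\le\max J\circ\gamma$ and $\|\tilde\gamma(t)\|>R_0$ for all $t$.

**Step 2: the bad time intervals.** By Lemma 4, $\|u_0\|,\|u_1\|>R_1$, so $\{t:\|\gamma(t)\|<R_1\}$ is an open subset of $(0,1)$. Consider those of its components $(\alpha,\beta)$ that contain a $t$ with $\|\gamma(t)\|\le R_0$. At the ends $\|\gamma(\alpha)\|=\|\gamma(\beta)\|=R_1$, and $\|\gamma\|\le R_1$ on $[\alpha,\beta]$. Since $R_1-R_0=1$, $\gamma$ moves a distance at least $1$ between $\alpha$ and $t$. By uniform continuity these components have length bounded below, so there are finitely many. Outside them $\|\gamma\|>R_0$. On each of them we replace $\gamma|_{[\alpha,\beta]}$ by a detour with the same end points, made of three parts.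

**Step 3: leaving at $\alpha$, returning at $\beta$.** The linear functional $\psi\mapsto\langle\gamma(\alpha),\psi\rangle$ on the two-dimensional space $E$ has a nontrivial kernel, so there is $\psi_\alpha\in S_E$ with $\langle\gamma(\alpha),\psi_\alpha\rangle=0$. Choose its sign so that $J'(\gamma(\alpha))\psi_\alpha\le0$. Follow $\gamma(\alpha)+r\psi_\alpha$ for $0\le r\le d$. By orthogonality $\|\gamma(\alpha)+r\psi_\alpha\|^2=R_1^2+r^2\|\psi_\alpha\|^2\ge R_1^2$, and by (9) $J\le J(\gamma(\alpha))$ there. Choose $\psi_\beta$ in the same way at $\beta$; the last part of the detour is $\gamma(\beta)+r\psi_\beta$ with $r$ decreasing from $d$ to $0$.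

**Step 4: the allowed directions form an arc.** Let $\sigma=\frac12\mu d>0$ and
$$O_t=\{\psi\in S_E:J'(\gamma(t))\psi<\sigma\},\qquad t\in[\alpha,\beta].$$
This is the intersection of the circle $S_E$ with the whole plane or with an open half-plane containing its center, as $\sigma>0$. So $O_t$ is nonempty, open in $S_E$, and an arc or the full circle; in particular it is arcwise connected. Also $\psi_\alpha\in O_\alpha$ and $\psi_\beta\in O_\beta$. Whenever $\psi\in O_t$ and $t\in[\alpha,\beta]$, Lemma 3 applies to $\gamma(t)$ (whose norm is at most $R_1$): $\|\gamma(t)+d\psi\|\ge R_1$ and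
$$J(\gamma(t)+d\psi)\le J(\gamma(t))+d\sigma-\tfrac\mu2d^2=J(\gamma(t)). \tag{11}$$

**Step 5: the middle of the detour.** We join $\gamma(\alpha)+d\psi_\alpha$ to $\gamma(\beta)+d\psi_\beta$ through points $\gamma(t)+d\psi$ with $\psi\in O_t$. If $\psi\in O_t$, then $\psi\in O_\tau$ for $\tau$ near $t$, since $J'\circ\gamma$ is continuous. So each $t\in[\alpha,\beta]$ has a neighborhood on which one fixed direction is allowed. By compactness (Lebesgue number) there are $\alpha=t_0<t_1<\dots<t_N=\beta$ and $\psi_1,\dots,\psi_N\in S_E$ with $\psi_j\in O_\tau$ for all $\tau\in[t_{j-1},t_j]$. Now alternate two kinds of moves. At the fixed time $t_0$, turn from $\psi_\alpha$ to $\psi_1$ along an arc in $O_{t_0}$. Then let $\tau$ run through $[t_0,t_1]$ with direction $\psi_1$. At $t_1$ turn from $\psi_1$ to $\psi_2$ inside $O_{t_1}$, which contains both; and so on. At $t_N$ turn from $\psi_N$ to $\psi_\beta$ in $O_{t_N}$. By (11) every point visited has norm at least $R_1>R_0$ and satisfies $J\le J(\gamma(t))$ for some $t\in[\alpha,\beta]$.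

Reparametrizing each detour over $[\alpha,\beta]$ gives $\tilde\gamma$, which proves Lemma 5. $\square$

**Step 6: the third solution.** For each $k$ choose, by the definition of $c$ and Lemma 5, a path $\gamma_k\in\Gamma$ with $\max J\circ\gamma_k\le c+k^{-2}$ and $\|\gamma_k(t)\|>R_0$ for all $t$. By Step 1, $c>m=J(u_0)=J(u_1)$, so for large $k$ the minimax principle with $\varepsilon=k^{-2}$, $\delta=k^{-1}$ applies. It gives $u_k$ with
$$|J(u_k)-c|\le2k^{-2},\qquad\|J'(u_k)\|\le8k^{-1},\qquad\|u_k\|\ge R_0-\tfrac2k=\rho+1-\tfrac2k .$$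
By coercivity $(u_k)$ is bounded, and $\liminf\|u_k\|\ge\rho+1>\rho$. By Lemma 2 a subsequence converges to some $u_2$ with $J'(u_2)=0$ and $J(u_2)=c>m$. So $u_0,u_1,u_2$ are three distinct weak solutions, the first two being global minima. This proves Theorem 1. $\blacksquare$

## 8. Convexity of $g_\lambda$ as the exact threshold for ties

On the line, ties were tied to convexity. The same turns out to hold here. Since $g_{\lambda'}=g_\lambda+\frac{\lambda-\lambda'}2|\cdot|_2^2$, convexity of $g_\lambda$ implies convexity of $g_{\lambda'}$ for all $\lambda'<\lambda$. Set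
$$\Lambda_c=\sup\{\lambda\in\mathbf R:g_\lambda\text{ is convex on }H\}\in[-\infty,\infty)\quad(\sup\emptyset=-\infty),$$
$$C_2(n)=\frac{2(n-4)^{\frac{n-4}2}}{(n-2)^{\frac{n-2}2}S^{n/2}},\qquad\kappa=\min_{\tau\ge0}\big[a+b\tau-(p-1)S^{-p/2}\tau^\theta\big].$$
(That $\Lambda_c<\infty$ is part of (D) below. In the one-dimensional model of Section 1, $P$ is convex exactly for $\lambda\le a$, so the analogous number there is $a$.)

**Theorem 2.** Let $a\ge0$, $b>0$, $n>4$, $\lambda>0$.

* (A) For every $v\in L^2(\Omega)$, $J_v$ attains its infimum, and its minimizing sequences are relatively compact in $H$.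
* (B) If $g_\lambda$ is not convex (in particular if $\lambda>\Lambda_c$), then every convex set $C$ dense in $L^2$ contains some $v^*$ for which $J_{v^*}$ has at least two global minima.
* (C) If $\lambda<\Lambda_c$, then for every $v\in L^2$ the problem (P$_v$) has exactly one weak solution. So the conclusion of (B) fails for every $C$.
* (D) $\Lambda_c<a\lambda_1$. Hence (B) applies to every $\lambda\ge a\lambda_1$, $\lambda>0$, and if $a=0$, to every $\lambda>0$. If $\kappa>0$, i.e. $a^{\frac{n-4}2}b>\big(\frac{n+2}{n-2}\big)^{\frac{n-2}2}C_2(n)$, then $\Lambda_c\ge\kappa\lambda_1>0$. In that case "$\lambda$ large enough" cannot be replaced by "every $\lambda>0$".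
* (E) In (B) there is also a third weak solution if $\lambda>\lambda^*$ (then $v^*$ is as in Theorem 1), or if $a^{\frac{n-4}2}b>C_2(n)$ (for every $\lambda>0$ with $g_\lambda$ non-convex).

So $\max\{0,\Lambda_c\}$ is the exact threshold for the two-global-minima property. The argument does not settle the borderline $\lambda=\Lambda_c>0$, nor the third solution when $\lambda\le\lambda^*$, $g_\lambda$ is non-convex and $a^{\frac{n-4}2}b\le C_2(n)$.

### The cost of a bubble, and why splitting $u$ into $u\pm w$ beats it

Without $\lambda>\lambda^*$ we can no longer force minimizing sequences out of the ball, so we look at what a weakly convergent sequence can lose. For $u\in H$, $t\ge0$ let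
$$e_u(t)=\tfrac12(a+b\|u\|^2)t+\tfrac b4t^2-\tfrac1pS^{-p/2}t^{p/2}.$$

**Lemma 6.** If $u_k\rightharpoonup u$ in $H$ and $\|u_k-u\|^2\to t$, then $\liminf g(u_k)\ge g(u)+e_u(t)$.

*Proof.* Pass to a subsequence realizing the lower limit, with $u_k\to u$ a.e. and in $L^2$. Then $\|u_k\|^2\to\|u\|^2+t$ and $\|u_k\|^4\to\|u\|^4+2t\|u\|^2+t^2$. By the Brezis–Lieb lemma and the Sobolev inequality, $|u_k|_p^p=|u|_p^p+|u_k-u|_p^p+o(1)\le|u|_p^p+S^{-p/2}t^{p/2}+o(1)$. Insert this into $g$: the terms containing $t$ are $\frac a2t+\frac b4(2t\|u\|^2+t^2)-\frac1pS^{-p/2}t^{p/2}=e_u(t)$. $\square$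

If $e_u(t)\ge0$ always held, $g$ would be weakly lower semicontinuous along such sequences and the direct method would apply. It does not hold: for $a=0$, $u=0$ one has $e_0(t)=\frac b4t^2-\frac1pS^{-p/2}t^{p/2}<0$ for small $t>0$, as $\frac p2<2$. So the direct method stops here. The way out is not to show that $e_u(t)$ is nonnegative, but that the value $g(u)+e_u(t)$ is beaten by an actual pair of points with midpoint $u$.

**Lemma 7.** Let $\lambda>0$, $u\in H$, $t>0$. There is $w\in H$ with $\frac12\big(g(u+w)+g(u-w)\big)<g(u)+e_u(t)$.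

We take $w$ to be a bubble of squared norm about $t$. In $g(u+w)$ alone there are terms of first order in $w$; for instance our bound below for $\langle u,w_\varepsilon\rangle$ is $O(\varepsilon^{\frac{n-2}2})$, which for $n=5,6$ is not $o(\varepsilon^2)$, and $\varepsilon^2$ is the size of our gain. Averaging over $\pm w$ removes such terms.

**Step 1: the averaged inequality.** We show that for every $w\in H$
$$\begin{aligned}\tfrac12\big(g(u+w)+g(u-w)\big)\le g(u)&+\tfrac12(a+b\|u\|^2)\|w\|^2+\tfrac b4\|w\|^4-\tfrac1p|w|_p^p\\&-\tfrac\lambda2|w|_2^2+b\langle u,w\rangle^2.\end{aligned}\tag{12}$$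
With $A=\|u\|^2+\|w\|^2$ and $B=\langle u,w\rangle$, $\frac12(\|u+w\|^4+\|u-w\|^4)=\frac12\big((A+2B)^2+(A-2B)^2\big)=A^2+4B^2$; the quadratic terms obey the parallelogram law. For the $p$-term, pointwise
$$\tfrac12\big(|x+y|^p+|x-y|^p\big)\ge\Big(\tfrac12\big(|x+y|^2+|x-y|^2\big)\Big)^{p/2}=(x^2+y^2)^{p/2}\ge|x|^p+|y|^p,$$
by convexity of $z\mapsto z^{p/2}$ and then by $\frac p2\ge1$. Collecting the terms gives (12).

**Step 2: where to put the bubble.** Extend $u$ by $0$ to $\mathbf R^n$; then $|u|\in L^1(\mathbf R^n)$. Let $x_0\in\Omega$ be a Lebesgue point of $|u|$. The averages of $|u|$ over balls centered at $x_0$ converge as the radius tends to $0$, so they are bounded for small radii, and for the other radii they are at most a constant times $\int|u|$. So the maximal average $M:=\sup_{R>0}\frac1{|B_R(x_0)|}\int_{B_R(x_0)}|u|$ is finite. Translate so that $x_0=0$ and let $r,\eta,w_\varepsilon=\eta U_\varepsilon$ be as in Section 5, so that (7) and (8) hold.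

**Step 3: the gain.** For $\varepsilon\le r$ we have $\eta=1$ on $B_\varepsilon$, where $U_\varepsilon\ge c_n(2\varepsilon)^{-\frac{n-2}2}$. So $|w_\varepsilon|_2^2\ge\int_{B_\varepsilon}U_\varepsilon^2\ge\kappa_0\varepsilon^2$ with some $\kappa_0>0$.

**Step 4: the cross term.** We show $\langle u,w_\varepsilon\rangle^2=O(\varepsilon^{n-2})$. As $w_\varepsilon\in C_c^\infty(\Omega)$,
$$\langle u,w_\varepsilon\rangle=-\int u\,\Delta w_\varepsilon=\int u\big(\eta U_\varepsilon^{p-1}-2\nabla\eta\cdot\nabla U_\varepsilon-U_\varepsilon\Delta\eta\big).$$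
The last two terms live on $B_{2r}\setminus B_r$ and contribute $O(\varepsilon^{\frac{n-2}2})$ by (8). For the first, since $p-1=\frac{n+2}{n-2}$,
$$U_\varepsilon^{p-1}(x)=c_n^{p-1}\Big(\frac\varepsilon{\varepsilon^2+|x|^2}\Big)^{\frac{n+2}2}=c\,\varepsilon^{\frac{n-2}2}\,\varepsilon^{-n}\phi(x/\varepsilon),\qquad\phi(y)=(1+|y|^2)^{-\frac{n+2}2},$$
where $\phi$ is integrable and radially decreasing. Each set $\{\phi>\tau\}$ is a ball $B_{R(\tau)}$ about $0$ (or empty), so writing $\phi=\int_0^\infty 1_{\{\phi>\tau\}}d\tau$,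
$$\int|u|\,\varepsilon^{-n}\phi(x/\varepsilon)\,dx=\int_0^\infty\varepsilon^{-n}\int_{B_{\varepsilon R(\tau)}}|u|\,dx\,d\tau\le M\int_0^\infty|B_{R(\tau)}|\,d\tau=M\|\phi\|_{L^1}.$$
Hence $\int|u|U_\varepsilon^{p-1}=O(\varepsilon^{\frac{n-2}2})$ and $\langle u,w_\varepsilon\rangle=O(\varepsilon^{\frac{n-2}2})$.

**Step 5: conclusion.** Put $w=\vartheta w_\varepsilon$ with $\vartheta^2S^{n/2}=t$. Then $\vartheta^pS^{n/2}=t^{p/2}S^{\frac n2(1-\frac p2)}=S^{-p/2}t^{p/2}$, because $\frac n2\theta=\frac p2$. So by (7), $\|w\|^2=t+O(\varepsilon^{n-2})$ and $|w|_p^p=S^{-p/2}t^{p/2}+O(\varepsilon^n)$. The right side of (12) is at most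
$$g(u)+e_u(t)+O(\varepsilon^{n-2})-\tfrac\lambda2\vartheta^2\kappa_0\varepsilon^2,$$
and this is less than $g(u)+e_u(t)$ for small $\varepsilon$, because $n-2>2$. This proves Lemma 7. $\square$

### Proof of (A)

Let $(u_k)$ be a minimizing sequence of $J_v$, equivalently of $g+\lambda(\cdot,v)$, whose infimum is $f(v)$. It is bounded. Pass to a subsequence with $u_k\rightharpoonup u$ in $H$ and $\|u_k-u\|^2\to t$. By Lemma 6, $f(v)\ge g(u)+e_u(t)+\lambda(u,v)$. If $t>0$, take $w$ from Lemma 7. Since $u$ is the midpoint of $u\pm w$,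
$$f(v)>\tfrac12\sum_\pm\big[g(u\pm w)+\lambda(u\pm w,v)\big]\ge f(v),$$
a contradiction. So $t=0$, $u_k\to u$ in $H$, and $u$ is a global minimum. $\square$

### Proof of (B)

If $\lambda>\Lambda_c$ then $g_\lambda$ is not convex, by definition of $\Lambda_c$. Now let $g=g_\lambda$ be non-convex, and suppose that $J_v$ has a unique global minimum for each $v\in C$ (existence is (A)). By (A) the hypothesis of Lemma 1 holds.

A continuous midpoint convex function is convex; so $g$ is not midpoint convex, and there are $u_1,u_2$ with midpoint $u_0$ such that, using (5),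
$$g(u_0)>\tfrac12\big(g(u_1)+g(u_2)\big)\ge G(u_0).$$
Let $w_k\rightharpoonup u_0$ be as in Lemma 1, so that $\limsup g(w_k)\le G(u_0)$, and pass to a subsequence with $\|w_k-u_0\|^2\to t$.

If $t=0$, then $g(w_k)\to g(u_0)>G(u_0)\ge\limsup g(w_k)$, a contradiction. If $t>0$, Lemma 6, Lemma 7 and (5) applied to the pair $u_0\pm w$ give
$$G(u_0)\ge\limsup g(w_k)\ge g(u_0)+e_{u_0}(t)>\tfrac12\big(g(u_0+w)+g(u_0-w)\big)\ge G(u_0),$$
again a contradiction. $\square$

### Proof of (C)

Let $0<\lambda<\Lambda_c$ and pick $\lambda'\in(\lambda,\Lambda_c]$ with $g_{\lambda'}$ convex. Then $g_\lambda=g_{\lambda'}+\frac{\lambda'-\lambda}2|\cdot|_2^2$ is strictly convex. So is $J_v$ for each $v$, being $g_\lambda$ plus a continuous affine function. Critical points of the convex $C^1$ functional $J_v$ are global minima; there is at most one by strict convexity, and at least one by (A). In particular no $J_v$ has two global minima. $\square$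

### Proof of (D)

**Step 1: $\Lambda_c<a\lambda_1$.** We refine the test on one ray from Section 1. For $\lambda=a\lambda_1-\delta$, $\delta\in\mathbf R$,
$$g_\lambda(s\varphi_1)=\tfrac\delta2s^2+\tfrac b4\lambda_1^2s^4-\tfrac1p|\varphi_1|_p^ps^p .$$
As $p<4$, fix $s>0$ with $\frac b4\lambda_1^2s^4-\frac1p|\varphi_1|_p^ps^p<0$, and then $\delta_0>0$ such that $g_\lambda(\pm s\varphi_1)<0=g_\lambda(0)$ for all $\delta\le\delta_0$. Since $0$ is the midpoint of $\pm s\varphi_1$, $g_\lambda$ is non-convex for all $\lambda\ge a\lambda_1-\delta_0$. So $\Lambda_c\le a\lambda_1-\delta_0<a\lambda_1$, and (B) applies to every $\lambda>0$ with $\lambda\ge a\lambda_1$; if $a=0$, that is every $\lambda>0$.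

**Step 2: $\Lambda_c\ge\kappa\lambda_1$ if $\kappa>0$.** Along a line $r\mapsto u+r\varphi$ the functional $I$ is $C^2$: since $p>2$, one may differentiate $|u+r\varphi|^p$ twice under the integral, by dominated convergence. By Hölder's inequality with exponents $\frac p{p-2}$ and $\frac p2$, and Sobolev's inequality, $\int|u|^{p-2}\varphi^2\le|u|_p^{p-2}|\varphi|_p^2\le S^{-p/2}\|u\|^{2\theta}\|\varphi\|^2$, because $p-2=2\theta$. So the second derivative at $r=0$ is
$$\begin{aligned}(a+b\|u\|^2)\|\varphi\|^2&+2b\langle u,\varphi\rangle^2-(p-1)\int|u|^{p-2}\varphi^2\\&\ge\big[a+b\|u\|^2-(p-1)S^{-p/2}\|u\|^{2\theta}\big]\|\varphi\|^2\ge\kappa\|\varphi\|^2.\end{aligned}$$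
If $\kappa>0$, this is at least $\kappa\lambda_1|\varphi|_2^2$, which is the second derivative of $\frac{\kappa\lambda_1}2|u+r\varphi|_2^2$. As $u$ is arbitrary, $g_{\kappa\lambda_1}$ is convex along every line, so $\Lambda_c\ge\kappa\lambda_1>0$. By (C), for $0<\lambda<\kappa\lambda_1$ every (P$_v$) has exactly one weak solution, so "$\lambda$ large enough" cannot be replaced by "every $\lambda>0$".

**Step 3: the criterion in terms of $a,b$.** For $q>0$ consider the condition
$$a+b\tau>q\,S^{-p/2}\tau^\theta\qquad\text{for all }\tau>0. \tag{13}$$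
If $a=0$ it fails for small $\tau$, as $\theta<1$. If $a>0$, the function $\tau^{-\theta}(a+b\tau)$ is minimal where $(1-\theta)b\tau=\theta a$, i.e. at $\tau=\frac{2a}{b(n-4)}$. Its value there is $a\,\frac{n-2}{n-4}\big(\frac{b(n-4)}{2a}\big)^{\frac2{n-2}}$. Condition (13) says that this exceeds $qS^{-n/(n-2)}$. Raising to the power $\frac{n-2}2$,
$$a^{\frac{n-2}2}\Big(\frac{n-2}{n-4}\Big)^{\frac{n-2}2}\frac{b(n-4)}{2a}>q^{\frac{n-2}2}S^{-n/2},\qquad\text{i.e.}\qquad a^{\frac{n-4}2}b>q^{\frac{n-2}2}C_2(n).$$
For $a=0$ the last inequality is false too, so it is equivalent to (13) in all cases. For $q=p-1=\frac{n+2}{n-2}$ this is the stated criterion for $\kappa>0$: the minimum defining $\kappa$ is attained, and at $\tau=0$ the bracket equals $a$, which is positive under either condition. $\square$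

### Proof of (E)

The case $\lambda>\lambda^*$ is Theorem 1; note $\lambda^*\ge a\lambda_2\ge a\lambda_1$, so $g_\lambda$ is non-convex there by (D).

Now let $a^{\frac{n-4}2}b>C_2(n)$, $\lambda>0$ and $g_\lambda$ non-convex. By Step 3 of the proof of (D) with $q=1$,
$$a+bs>S^{-p/2}s^\theta\qquad\text{for all }s>0. \tag{14}$$

**Step 1: full compactness.** Every bounded sequence with $J_v'(u_k)\to0$ has a convergent subsequence. Indeed, in the proof of Lemma 2 drop the assumption $s>\rho^2$. One obtains again $(a+bs)t\le S^{-p/2}t^{p/2}$ with $0\le t\le s$. If $t>0$, then $s\ge t>0$ and $a+bs\le S^{-p/2}s^\theta$, against (14).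

**Step 2: mountain pass.** Take $v^*$ from (B), $J=J_{v^*}$, $m=\min J$. If there are at least three global minima, we are done. Otherwise there are exactly two, $u_0\neq u_1$. As in Step 1 of Section 7, with (A) in place of Lemma 4, we get $c>m$. Apply the minimax principle with $\varepsilon=k^{-2}$, $\delta=k^{-1}$ and arbitrary paths $\gamma_k\in\Gamma$ with $\max J\circ\gamma_k\le c+k^{-2}$; Lemma 5 is not needed. For large $k$ this gives $u_k$ with $J(u_k)\to c$ and $J'(u_k)\to0$, and $(u_k)$ is bounded by coercivity. By the preceding step a subsequence converges to a critical point $u_2$ with $J(u_2)=c>m$, which is a third weak solution. $\blacksquare$
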